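# Finite algebras generate every variety of two-dimensional cylindric algebras

## 1. Cylindric algebras, squares, and generation by finite algebras

**Definition 1.** A two-dimensional cylindric algebra is an algebra $(A,\wedge,\vee,-,0,1,c_0,c_1,d)$ such that $(A,\wedge,\vee,-,0,1)$ is a Boolean algebra, $c_0,c_1$ are unary operations, $d$ is a constant, and for $i\in\{0,1\}$:

1. $c_i0=0$;
2. $x\le c_ix$;
3. $c_i(x\wedge c_iy)=c_ix\wedge c_iy$;
4. $c_0c_1x=c_1c_0x$;
5. $c_id=1$;
6. $c_i(d\wedge x)\wedge c_i(d\wedge -x)=0$.

(In the usual notation, $d_{00}=d_{11}=1$ and $d_{01}=d_{10}=d$.) All axioms are equations (an inequality $x\le y$ says $x\wedge y=x$), so these algebras form a variety, $\mathsf{CA}_2$.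

**Example (squares).** Let $U$ be a nonempty set, and take all subsets of $U\times U$ with the Boolean set operations and
$$c_0X=\{(u,v):\exists u'\,(u',v)\in X\},\qquad c_1X=\{(u,v):\exists v'\,(u,v')\in X\},\qquad d=\{(u,u):u\in U\}.$$
So $c_0$ forgets the first coordinate and $c_1$ the second. Axioms 1 and 2 are clear. In axiom 3 with $i=0$, both sides consist of the $(u,v)$ such that some $(u',v)$ is in $X$ and some $(u'',v)$ is in $Y$. In axiom 4 both sides are $U\times U$ if $X\neq\emptyset$, and $\emptyset$ otherwise. For axiom 5, every $v$ has $(v,v)\in d$. For axiom 6, $c_0(d\cap X)=\{(u,v):(v,v)\in X\}$, and no $(v,v)$ lies both in $X$ and in its complement. The case $i=1$ is symmetric.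

A smaller example: if $|U|\ge2$, then $\{\emptyset,d,-d,U\times U\}$ is a subalgebra, because $c_i$ sends $d$, $-d$ and $U\times U$ to $U\times U$. If $|U|=1$ the square is $\{0,1\}$ with $d=1$.

**Definition 2.** $\mathsf{RCA}_2\subseteq\mathsf{CA}_2$, the variety of representable algebras, is the variety generated by the squares of the previous example.

**Example.** The four-element algebra above is in $\mathsf{RCA}_2$, and so is every product of subalgebras of squares.

Recall Birkhoff's theorem: varieties are the classes of algebras closed under homomorphic images, subalgebras and products, and the variety generated by a class $\mathcal K$ consists of all algebras satisfying every equation valid in $\mathcal K$.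

**Definition 3.** A variety $V$ is generated by its finite algebras if $V$ is the smallest variety containing all finite algebras in $V$. By Birkhoff's theorem this means: every equation that fails in some member of $V$ fails in some finite member of $V$.

**Example and non-example.** The variety of Boolean algebras is generated by the two-element algebra. In contrast, consider algebras with two unary operations $f,g$ and the single axiom $g(f(x))=x$. In a finite such algebra $f$ is injective, hence bijective, with inverse $g$, so $f(g(x))=x$ holds. On $\omega$ with $f(n)=n+1$, $g(n+1)=n$, $g(0)=0$ the axiom holds, but $f(g(0))=1\ne0$. So this variety is not generated by its finite algebras.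

**Definition 4.** $A\in\mathsf{CA}_2$ is simple if $0\ne1$ in $A$ and $c_0c_1a=1$ for every $a\neq0$ in $A$. (Lemma 3(d) shows that this is the usual notion.) Subalgebras of simple algebras are simple.

**Example.** The squares with $U\ne\emptyset$ are simple, hence so are their subalgebras. A product of two squares is not simple: for $a=(1,0)$ we have $c_0c_1a=a\ne 1$.

The problem, posed with reference to "Varieties Of Two-Dimensional Cylindric Algebras" (https://staff.science.uva.nl/n.bezhanishvili/Papers/handbook_final.pdf), is: prove or disprove that every subvariety of $\mathsf{CA}_2$ is generated by its finite algebras, and likewise for $\mathsf{RCA}_2$. In plain words: if an equation fails in an algebra $A\in\mathsf{CA}_2$, can we always find it failing in a finite algebra satisfying all the equations of $A$? Both statements turn out to be true.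

**Theorem A.** Every subvariety of $\mathsf{CA}_2$, in particular every subvariety of $\mathsf{RCA}_2$, is generated by its finite algebras, indeed by its finite simple algebras.

The word "every" dictates the plan. For an arbitrary subvariety $V$, the dependable source of members of $V$ is what can be made from $A\in V$ by subalgebras, quotients and products. We pass to a simple quotient of $A$, and then find the refuting finite algebra as a *subalgebra* of it. Sections 11 and 12 prove three stronger statements (Theorems B, C, D), which Theorem A does not need.

## 2. Quantifier rules and simple quotients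

**Lemma 1.** Let $c=c_i$ in some $A\in\mathsf{CA}_2$. Then $c1=1$, $ccy=cy$, $c$ is monotone, $c(-cy)=-cy$, and $c(x\vee y)=cx\vee cy$. The closed elements ($cz=z$) form a Boolean subalgebra. Moreover
$$x\wedge cy=0\iff cx\wedge cy=0\iff cx\wedge y=0. \tag{1}$$

*Proof.* Axiom 2 gives $c1=1$, so $ccy=c(1\wedge cy)=c1\wedge cy=cy$. If $x\le y$, then $x\le cy$, so $x=x\wedge cy$ and $cx=cx\wedge cy$, that is, $cx\le cy$. Next, $c(-cy)\wedge cy=c(-cy\wedge cy)=c0=0$, so $c(-cy)\le-cy$, and equality holds by axiom 2. Thus complements of closed elements are closed. Meets are closed because $c(cx\wedge cy)=ccx\wedge cy=cx\wedge cy$. So the closed elements form a Boolean subalgebra. Then $cx\vee cy$ is closed and above $x\vee y$, so $c(x\vee y)\le c(cx\vee cy)=cx\vee cy$; the converse is monotonicity. Finally $c(x\wedge cy)=cx\wedge cy=c(cx\wedge y)$, and $cu=0$ iff $u=0$; this gives (1). $\square$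

We use (1) constantly: it moves a quantifier from one side of a disjointness statement to the other.

Let $Z=\{z\in A:c_0z=c_1z=z\}$, the Boolean subalgebra of *central* elements. For $z\in Z$, axiom 3 gives $c_i(z\wedge a)=z\wedge c_ia$. Also $c_0c_1a\in Z$ for every $a$, since $c_1c_0c_1a=c_0c_1c_1a=c_0c_1a$. In a square, $Z=\{0,1\}$; in a product of two squares, $Z$ also contains $(1,0)$ and $(0,1)$.

For an ultrafilter $x$ of $Z$ put $a\,\theta_x\,b$ iff $z\wedge a=z\wedge b$ for some $z\in x$. This relation is transitive because $x$ is closed under meets. It respects $\wedge$ and $\vee$ for the same reason; it respects complement because $z\wedge-a=z\wedge-(z\wedge a)$; and it respects $c_i$ because $z\wedge c_ia=c_i(z\wedge a)$. So it is a congruence. Let $A_x=A/\theta_x$.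

**Lemma 2.** $A_x$ is simple. If $c_0c_1a\in x$, then $a/\theta_x\ne0$. Hence $A$ embeds in $\prod_xA_x$.

*Proof.* $A_x$ is nontrivial, as $z\wedge0=z\wedge1$ means $z=0\notin x$. Suppose $a/\theta_x\neq0$. Since $a\wedge-c_0c_1a=0$, we have $-c_0c_1a\notin x$, so $z=c_0c_1a\in x$. From $z\wedge c_0c_1a=z\wedge1$ we get $c_0c_1(a/\theta_x)=1$. So $A_x$ is simple.

Now let $c_0c_1a\in x$ and suppose $z\wedge a=0$ with $z\in x$. Then $0=c_0c_1(z\wedge a)=z\wedge c_0c_1a\in x$, a contradiction. Finally, if $a\ne0$, then $c_0c_1a\ne0$ belongs to some ultrafilter $x$ of $Z$, and $a/\theta_x\ne0$. So the map $A\to\prod_xA_x$ sends no nonzero element to $0$ and is injective. $\square$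

**Lemma 3.** (c) A homomorphism from a simple algebra to a nontrivial algebra of $\mathsf{CA}_2$ is injective. (d) Definition 4 agrees with ordinary simplicity.

*Proof.* (c) If $g(b)=0$ with $b\ne0$, then $1=g(c_0c_1b)=c_0c_10=0$ in the target, a contradiction. (d) If $A$ is simple by Definition 4, then by (c) each quotient map is injective or has trivial image, so $A$ is simple in the usual sense. Conversely, if $A$ is simple in the usual sense it is nontrivial, so $Z$ has an ultrafilter $x$; $A_x$ is a nontrivial quotient, hence $A\cong A_x$, which is simple by Lemma 2. $\square$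

So an equation failing in $A\in V$ fails in some simple $A_x\in V$. From here until Section 10 we work inside one simple algebra.

## 3. Coordinates on a simple algebra: the diagonal and its cells

Fix a simple $A$. Let $A_D=\{a\in A:a\le d\}$, a Boolean algebra with top $d$; here $d\neq0$ because $c_id=1$. For $a,b\in A_D$ put
$$[a,b]=c_1a\wedge c_0b .$$

In a square, an element $a\in A_D$ is a copy $\{(u,u):u\in S\}$ of a set $S\subseteq U$; if $b$ comes from $T$, then $c_1a=S\times U$, $c_0b=U\times T$ and $[a,b]=S\times T$. So $[a,b]$ is a rectangle. We call $c_1a$ the row of $a$ and $c_0b$ the column of $b$.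

An atom of $A_D$ need not behave like a point. Let $U=\mathbb Z/3$ and let $A$ be the set of all unions of $d$, $x=\{(u,u+1)\}$, $y=\{(u,u+2)\}$. Each of these three has $c_i$-image $1$, so $A$ is a subalgebra of the square. Here $d$ is an atom of $A_D=\{0,d\}$, but $[d,d]=1$ splits into $d,x,y$.

For nonzero $a,b\in A_D$, call $x\le[a,b]$ *full in* $[a,b]$ if $c_1x=c_1a$ and $c_0x=c_0b$. In a square: $x\subseteq S\times T$ projects onto $S$ and onto $T$. Full elements are nonzero. In the example above, $d$, $x$ and $y$ are full in $[d,d]$.

**Lemma 4.** Let $A$ be simple.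

(a) For $a\in A_D$, $c_ia\wedge d=a$. For any $x\in A$, $c_i(d\wedge c_ix)=c_ix$. Hence $a\mapsto c_ia$ is a Boolean isomorphism from $A_D$ onto the algebra of $c_i$-closed elements, with inverse $y\mapsto d\wedge y$.

(b) $[a,b]\wedge d=a\wedge b$ for $a,b\in A_D$.

(c) If $a,b\in A_D$ are nonzero, then $[a,b]$ is full in $[a,b]$; in particular $[a,b]\ne0$.

(d) If $a$ is an atom of $A_D$ and $0\neq x\le c_ia$, then $c_ix=c_ia$.

(e) If $0\ne a\in A_D$, then $a$ is full in $[a,a]$, and $[a,a]\wedge-d$ is $0$ or full in $[a,a]$.

(f) Let $a_1,\dots,a_q\in A_D$ be nonzero, pairwise disjoint, with join $d$. Then the cells $[a_i,a_j]$ partition $1$. Partition each cell into finitely many full pieces, with $a_i$ one of the pieces of $[a_i,a_i]$. The joins of pieces form a finite subalgebra of $A$.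

*Proof.* (a) Since $a=d\wedge a$, axiom 6 gives $c_ia\wedge(d\wedge-a)\le c_i(d\wedge a)\wedge c_i(d\wedge-a)=0$. So $c_ia\wedge d\le a$, and the other inequality is clear. By axioms 3 and 5, $c_i(d\wedge c_ix)=c_id\wedge c_ix=c_ix$. So the two maps are mutually inverse; $y\mapsto d\wedge y$ is a Boolean homomorphism onto $A_D$, so both are isomorphisms.

(b) $c_1a\wedge c_0b\wedge d=(c_1a\wedge d)\wedge(c_0b\wedge d)=a\wedge b$.

(c) By axiom 3, $c_1[a,b]=c_1a\wedge c_1c_0b=c_1a$, because $c_1c_0b=c_0c_1b=1$. Similarly $c_0[a,b]=c_0c_1a\wedge c_0b=c_0b$. This is the one place where simplicity enters so directly.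

(d) By (a), $c_ia$ is an atom among the $c_i$-closed elements, and $c_ix$ is a nonzero closed element below it.

(e) The first claim is clear: $a\le c_1a\wedge c_0a$. Let $x=[a,a]\wedge-d$. For $c_1$, put $t=d\wedge c_1x$; then $t\le d\wedge c_1a=a$. Put $s=a\wedge-t$. By (a), $c_1t=c_1x$ and $c_1s\wedge c_1t=0$, so $c_1s\wedge x=0$. If $s$ and $t$ were both nonzero, then $0\ne[s,t]\le[a,a]$ and $[s,t]\wedge d=s\wedge t=0$, so $[s,t]\le x\wedge c_1s=0$, a contradiction. So $t=0$, whence $c_1x=0$ and $x=0$; or $s=0$, whence $t=a$ and $c_1x=c_1a$.

For $c_0$, put $t=d\wedge c_0x\le a$ and $s=a\wedge-t$. Then $c_0t=c_0x$ and $c_0s\wedge x=0$. If both were nonzero, then $0\neq[t,s]\le[a,a]$ and $[t,s]\wedge d=0$, so $[t,s]\le x\wedge c_0s=0$, a contradiction. So $x=0$ or $c_0x=c_0a$. Together: $x=0$ or $x$ is full.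

(f) By (a), the $c_1a_i$ partition $1$, and so do the $c_0a_j$; hence the cells partition $1$. The set $B$ of joins of pieces is a finite Boolean subalgebra, and $d=\bigvee_ia_i\in B$. For a piece $x$ of $[a_i,a_j]$,
$$c_1x=c_1a_i=\bigvee_k[a_i,a_k]\in B,\qquad c_0x=c_0a_j=\bigvee_k[a_k,a_j]\in B,$$
and $c_0,c_1$ distribute over finite joins. $\square$

Part (f) is the only construction of finite subalgebras that we shall use: cut the diagonal, then cut the cells into full pieces.

## 4. Small diagonals, and the order on $\omega$

Suppose an equation fails in a simple $A$. Let $P$ be the finite Boolean subalgebra of $A$ generated by $d$ and the finitely many values of subterms that occur. We want a finite subalgebra where the same failure is visible. Here are the easy cases.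

*The case $d=1$.* If both $a$ and $-a$ are nonzero, then $[a,-a]\neq0$ by Lemma 4(c), but $[a,-a]=[a,-a]\wedge d=a\wedge-a=0$ by (b). So $A=\{0,1\}$, with $c_i$ the identity. One can also see directly what the subvariety $d=1$ is. Axiom 6 becomes $c_ix\wedge c_i(-x)=0$, so $c_ix\le-c_i(-x)\le x$; hence $c_ix=x$, and we are looking at Boolean algebras.

*The case $A_D=\{0,d\}$.* By Lemma 4(a) the only closed elements are $0$ and $1$, so $c_ix=1$ for $x\ne0$. Every Boolean subalgebra containing $d$ is then a subalgebra, and $P$ itself is the finite subalgebra wanted.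

*The case where $A_D$ is finite.* Let $f_1,\dots,f_q$ be its atoms, and cut each cell $[f_i,f_j]$ into the nonzero elements $\ell\wedge[f_i,f_j]$, where $\ell$ runs over the atoms of $P$. By Lemma 4(d) all of these are full. For $i=j$ the only piece below $d$ is $f_i$: by (b) the pieces below $d$ have join $f_i$, and $f_i$ is an atom of $A_D$. So Lemma 4(f) gives a finite subalgebra, and it contains $P$.

The first thing to try in general is the subalgebra generated by $P$. This fails. In the square over $\omega$ let
$$R=\{(u,v):u<v\},\qquad V_n=\{(u,v):v\ge n\}.$$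
Then $c_0R=V_1$. Also $c_1(d\wedge V_n)=\{(u,v):u\ge n\}$, so $c_0\bigl(R\wedge c_1(d\wedge V_n)\bigr)=\{(u,v):\exists u'\ (n\le u'<v)\}=V_{n+1}$. The subalgebra generated by $R$ contains all $V_n$ and is infinite. It is simple and representable. So finitely generated algebras need not be finite, and if $R\in P$, no finite subalgebra can contain $P$.

We do not need to contain $P$; a copy suffices. So the next thing to try is a quotient-like construction. Let $P$ be the Boolean algebra with atoms $d$, $R$ and $R'=\{(u,v):u>v\}$. Cut the diagonal into the parts that see the same atoms of $P$ in row and column. Row $0$ sees $d,R$ and column $0$ sees $d,R'$, while rows and columns $u\ge1$ see $d,R,R'$. So cut $d$ into $f=\{(0,0)\}$ and $r=\{(u,u):u\ge1\}$, and then use the pieces $\ell\wedge[a,b]$ with $\ell\in\{d,R,R'\}$ and $a,b\in\{f,r\}$.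

The exact point where this stops: the piece $R\wedge[r,r]=\{(u,v):1\le u<v\}$ is not full. Its $c_0$-image is $V_2$, whereas $c_0r=V_1$. Repairing this by cutting $r$ into $\{1\}$ and $\{u\ge2\}$ only moves the failure: with $r_n=\{(u,u):u\ge n\}$ the piece $R\wedge[r_n,r_n]$ has $c_0$-image $V_{n+1}\ne V_n=c_0r_n$. The repairs never end.

## 5. Labels detached from their pieces

Here is what gets past this point. A piece labelled $R$ need not lie below $R$. What the operations $c_i$ can observe is only *which labels occur in which row and in which column*. So we take whole cells as pieces, which are full for free by Lemma 4(c), and distribute the labels over the cells by decree, so that each row and column sees exactly the labels it saw in $A$.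

In the order example, cut $r$ into three parts $r^j=\{(u,u):u\ge1,\ u\equiv j \bmod 3\}$, and label as follows, with upper indices read modulo $3$:

- $f$ and each $r^j$ get label $d$;
- $[f,r^j]$ gets label $R$, and $[r^j,f]$ gets label $R'$;
- $[r^j,r^{j+1}]$ and $[r^j,r^j]\wedge-d$ get label $R$, and $[r^j,r^{j+2}]$ gets label $R'$.

All pieces are full by Lemma 4(c),(e), and $[f,f]=f$. The row and column of each $r^j$ see $d,R,R'$; the row of $f$ sees $d,R$; the column of $f$ sees $d,R'$. These are the sets seen in $A$. Let $h(y)$ be the join of the pieces with label $\le y$. For instance $c_1R=1$, and also $c_1h(R)=1$, since the label $R$ occurs in every row. We used three parts because there are two off-diagonal labels to place in each row off the diagonal cell. The diagonal cell cannot be counted on, since $[r^j,r^j]\wedge-d$ may be $0$.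

**Proposition 5.** Let $A\in\mathsf{CA}_2$ be simple and let $P$ be a finite Boolean subalgebra of $A$ with $d\in P$. There are a finite subalgebra $B$ of $A$ and an injective Boolean homomorphism $h:P\to B$ with $h(d)=d$ and $h(c_ix)=c_ih(x)$ whenever $x,c_ix\in P$. Moreover $|B|\le\beta(|P|)$ for a fixed computable nondecreasing function $\beta$.

By the order example one cannot demand $P\subseteq B$.

What still stands in the way is the parts of the diagonal that cannot be split into enough parts, that is, those consisting of few atoms. Two examples show what must be arranged.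

*Atoms force some cutting.* Let $U=\{f,g\}\cup Y_1\cup Y_2$ (disjoint, $f\ne g$, $Y_1,Y_2$ infinite), $Y=Y_1\cup Y_2$. In the square over $U$ let
$$\ell_1=(Y_1\times\{f\})\cup(Y_2\times\{g\}),\qquad \ell_2=(Y_1\times\{g\})\cup(Y_2\times\{f\}),$$
and let $\ell_3$ be the rest of $-d$. All rows $u\in Y$ see $d,\ell_1,\ell_2,\ell_3$, and all columns $v\in Y$ see $d,\ell_3$. But $\ell_1,\ell_2$ occur in those rows only over the columns $f$ and $g$. Suppose we split $Y$ into parts $Y^j$ and label the whole cells $Y^j\times\{f\}$ and $Y^j\times\{g\}$ arbitrarily with $\ell_1$ or $\ell_2$. Some row $Y^j$ may get $\ell_1$ twice and miss $\ell_2$. The cure is to cut $Y$ into $Y_1,Y_2$, after which the labels over $f$ and $g$ are taken from $A$.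

*Cutting for all atoms need not end.* In the square over $\omega$ let $P$ have the atoms $d$, $R=\{(u,u+1):u\in\omega\}$ and $Q=-(d\vee R)$. Column $0$ sees no $R$, and all other rows and columns see everything (for $Q$: $(u,u+2)\in Q$ and $(v+1,v)\in Q$). So we start with the atom $\{0\}$ and the block $\{u\ge1\}$. If we insist that the block relate uniformly to the atom $0$, we must cut off $\{1\}$, since $(0,v)\in R$ only for $v=1$. Now $\{1\}$ is a new atom, and uniformity over it cuts off $\{2\}$, and so on forever.

So we cut a block only when one of its labels cannot be supplied otherwise, and we make sure that each cut makes measurable progress. The next section arranges this.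

## 6. Cutting the diagonal: configurations

If $d=1$, then $A=\{0,1\}$ by Section 4, and we take $B=A$ with $h$ the inclusion of $P=\{0,1\}$. From now on $d\ne1$.

Let $L$, the set of *labels*, be the set of atoms of $P$. Since $d\in P$, it is the disjoint union of $L_d=\{\ell\in L:\ell\le d\}$ and $L_o=\{\ell\in L:\ell\le-d\}$. Put $m=|L_o|\ge1$ and $p=m+1\ge2$.

**Definition 6 (homogeneous, needs).** An element $0\neq b\in A_D$ is homogeneous if for all $\ell\in L$ and $i\in\{0,1\}$, either $b\le c_i\ell$ or $b\wedge c_i\ell=0$. Then $\lambda_i(b)=\{\ell\in L:b\le c_i\ell\}$. The needs of $b$ are the pairs in $N(b)=\{(i,\ell):\ell\in L_o\cap\lambda_i(b)\}$.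

In the order example, $r$ is homogeneous with $N(r)=\{0,1\}\times\{R,R'\}$. By homogeneity and (1),
$$\ell\in\lambda_i(b)\iff b\wedge c_i\ell\neq0\iff\ell\wedge c_ib\ne0. \tag{2}$$
So $\lambda_1(b)$ and $\lambda_0(b)$ are the sets of labels met by the row and by the column of $b$. Four remarks:

- A nonzero element below a homogeneous $b$ is homogeneous with the same $\lambda_0,\lambda_1$.
- Atoms of $A_D$ are homogeneous.
- By Lemma 4(a), $c_i\ell\wedge d=\ell$ for $\ell\in L_d$. So for homogeneous $b$ and $\ell\in L_d$, either $b\le\ell$ or $b\wedge\ell=0$; as $b\le d=\bigvee L_d$, there is a unique $\ell_b\in L_d$ above $b$, and $\lambda_i(b)\cap L_d=\{\ell_b\}$.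
- $|N(b)|\le2m$.

**Definition 7 (large, small).** An element $0\ne r\in A_D$ is large if there are $p$ pairwise disjoint nonzero elements of $A_D$ below it, and small otherwise.

In the square over $\omega$ with $p=3$, $\{(0,0),(1,1)\}$ is small and any infinite part of $d$ is large. A large $r$ is a join of $p$ pairwise disjoint nonzero elements: enlarge one of the given ones. If $r$ is small, consider the Boolean algebra of elements below $r$. Any more than $2^{p-1}$ of its elements would generate a finite subalgebra with more than $2^{p-1}$ elements, hence with at least $p$ atoms, which is excluded. So it is finite with at most $p-1=m$ atoms, and $r$ is a join of at most $m$ atoms of $A_D$. Atoms are small, because $p\ge2$.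

**Definition 8 (exact).** Let $f$ be an atom of $A_D$ and $0\ne r\in A_D$ with $r\wedge f=0$. Then $r$ is exact for $f$ if for each $\ell\in L_o$:

- $r\le c_0(\ell\wedge c_1f)$ or $r\wedge c_0(\ell\wedge c_1f)=0$; and
- $r\le c_1(\ell\wedge c_0f)$ or $r\wedge c_1(\ell\wedge c_0f)=0$.

In a square with $f$ a point, $c_1(\ell\wedge c_0f)=\{(u,v):(u,f)\in\ell\}$, so the second condition says that $(u,f)\in\ell$ holds for all $u$ in $r$ or for none. In the example with $Y=Y_1\cup Y_2$, the sets $Y_1,Y_2$ are exact for $f$ and $Y$ is not. By (1),
$$r\wedge c_0(\ell\wedge c_1f)=0\iff\ell\wedge[f,r]=0,\qquad r\wedge c_1(\ell\wedge c_0f)=0\iff\ell\wedge[r,f]=0. \tag{3}$$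

**Definition 9 (configuration, bad).** A configuration is a triple $(E,\Pi,(E_r)_{r\in\Pi})$ where

- $E$ is a finite set of atoms of $A_D$;
- $\Pi$ is a finite set of large homogeneous elements;
- $E\cup\Pi$ is a partition of $d$ (and $E\cap\Pi=\emptyset$, as atoms are small);
- $E_r\subseteq E$, and $r$ is exact for every $f\in E_r$.

For $r\in\Pi$ let $G(r)$, the needs *granted by atoms*, consist of all $(1,\ell)$, $\ell\in L_o$, with $r\le c_1(\ell\wedge c_0f)$ for some $f\in E_r$, and all $(0,\ell)$, $\ell\in L_o$, with $r\le c_0(\ell\wedge c_1f)$ for some $f\in E_r$. An element $r\in\Pi$ is bad if there is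

- a need $(1,\ell)\in N(r)\setminus G(r)$ with $\ell\wedge[r,s]=0$ for all $s\in\Pi$, or
- a need $(0,\ell)\in N(r)\setminus G(r)$ with $\ell\wedge[s,r]=0$ for all $s\in\Pi$.

By monotonicity $c_1(\ell\wedge c_0f)\le c_1\ell$ and $c_0(\ell\wedge c_1f)\le c_0\ell$, so $G(r)\subseteq N(r)$ and $|G(r)|\le2m$. An $r$ that is not bad has each need either granted by an atom for which it is exact, or met in a cell with another large block (possibly $r$ itself), where cyclic labelling can serve it.

In the example with $Y$ we have $m=3$ and $p=4$; take $E=\{f,g\}$, $\Pi=\{Y\}$, $E_Y=\emptyset$. Then $Y$ is bad because of $(1,\ell_1)$: off $d$, the cell $[Y,Y]$ meets only $\ell_3$. In the successor example, $m=2$ and $p=3$; with $E=\{0\}$, $\Pi=\{r\}$, $r=\{u\ge1\}$, $E_r=\emptyset$, the cell $[r,r]$ contains, in every needed sense, both labels: $R\wedge[r,r]\ne0\neq Q\wedge[r,r]$. So $r$ is not bad, and nothing needs to be cut.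

**Lemma 6.** There is a configuration without bad elements.

*Proof.* **Step 1: a configuration to start from.** Take the finite Boolean subalgebra of $A_D$ generated by all $d\wedge c_i\ell$ with $\ell\in L$, $i<2$. Its atoms partition $d$ and are homogeneous. Put the large ones into $\Pi$ with $E_r=\emptyset$. Split the small ones into atoms of $A_D$; these form $E$. Exactness is vacuous.

**Step 2: a bad block is covered by what the atoms of $E$ grant.** Let $r\in\Pi$ be bad because of $(1,\ell)$. Since $E\cup\Pi$ partitions $d$, Lemma 4(a) gives $1=\bigvee_{a\in E\cup\Pi}c_0a$; and $\ell\wedge c_1r\wedge c_0s=\ell\wedge[r,s]=0$ for $s\in\Pi$. Therefore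
$$\ell\wedge c_1r=\bigvee_{f\in E}\ell\wedge c_1r\wedge c_0f .$$
Apply $c_1$. By axiom 3 the left side becomes $c_1\ell\wedge c_1r$, which is $c_1r$ because $r\le c_1\ell$; the right side becomes $c_1r\wedge\bigvee_{f\in E}c_1(\ell\wedge c_0f)$. Meeting with $r$ we obtain
$$r=\bigvee_{f\in E}\bigl(r\wedge c_1(\ell\wedge c_0f)\bigr). \tag{4}$$
If $r$ is bad because of $(0,\ell)$, then in the same way $\ell\wedge c_0r=\bigvee_{f\in E}\ell\wedge c_0r\wedge c_1f$, since $\ell\wedge[s,r]=0$ for $s\in\Pi$. Applying $c_0$, using $r\le c_0\ell$, and meeting with $r$, we get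
$$r=\bigvee_{f\in E}\bigl(r\wedge c_0(\ell\wedge c_1f)\bigr). \tag{5}$$

**Step 3: cutting the bad block, with progress.** Partition $r$ into the atoms $r'$ of the finite Boolean algebra generated below $r$ by all
$$r\wedge c_1(\ell'\wedge c_0f)\quad\text{and}\quad r\wedge c_0(\ell'\wedge c_1f)\qquad(f\in E,\ \ell'\in L_o).$$
Each $r'$ is homogeneous, being below $r$, and exact for all $f\in E$. By (4), respectively (5), each $r'$ meets, hence lies below, some $c_1(\ell\wedge c_0f)$, respectively $c_0(\ell\wedge c_1f)$, with $f\in E$. In $\Pi$, replace $r$ by the large pieces $r'$, with $E_{r'}:=E$ (the old $E$). Split the small pieces into atoms of $A_D$ and add these to $E$. Leave everything else unchanged. This is again a configuration; for the other members $t$ of $\Pi$ the set $E_t$ is the same and still contained in the enlarged $E$.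

For a new large $r'$ we have $G(r')\supseteq G(r)$, because $r'\le r$ and $E_r\subseteq E=E_{r'}$. Also $G(r')$ contains the new pair $(1,\ell)$, respectively $(0,\ell)$, which is not in $G(r)$. So $G(r')\supsetneq G(r)$.

**Step 4: the cutting stops.** Each step replaces one $r\in\Pi$ by finitely many (possibly no) $r'$ with $|G(r')|>|G(r)|$, and leaves $G$ of the other members unchanged, since $G(t)$ depends only on $t$ and $E_t$. Put $w_g=|\{r\in\Pi:|G(r)|=g\}|$ for $0\le g\le2m$. If the step treats $r$ with $|G(r)|=g$, then $w_g$ drops by $1$ and only entries $w_{g'}$ with $g'>g$ may grow. So $(w_0,\dots,w_{2m})$ decreases in the lexicographic order of $\mathbb N^{2m+1}$, which is a well-order. After finitely many steps there is no bad element. $\square$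

Treating one block may make another one bad, as members of $\Pi$ disappear. This does no harm: Step 4 counts only granted needs. In the example with $Y$, one step yields $\Pi=\{Y_1,Y_2\}$ with $E_{Y_i}=\{f,g\}$. The needs $(1,\ell_1),(1,\ell_2)$ are now granted by atoms, and $\ell_3$ meets $[Y_i,Y_i]$, so nothing is bad.

## 7. The labelled subalgebra

Fix a configuration without bad elements. This section defines $B$ and its labels. For each $r\in\Pi$ write $r=r^1\vee\dots\vee r^p$ with $r^j$ nonzero and pairwise disjoint; we read indices modulo $p$ where convenient. The *base* is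
$$\{f:f\in E\}\cup\{r^j:r\in\Pi,\ 1\le j\le p\},$$
a partition of $d$ into nonzero homogeneous elements.

**Step 1: which labels a cell may carry.** For $a,b\in E\cup\Pi$ let $O(a,b)=\{\ell\in L_o:\ell\wedge[a,b]\neq0\}$. If $a\ne b$, then $[a,b]\ne0$ and $[a,b]\wedge d=a\wedge b=0$, so $O(a,b)\neq\emptyset$. If $r\in\Pi$, then $0\ne[r^1,r^2]\le[r,r]\wedge-d$ (here $p\ge2$ is used), so $O(r,r)\ne\emptyset$. Always $|O(a,b)|\le m=p-1$. Hence we can choose:

- for $r\in\Pi$ and $f\in E\setminus E_r$: surjections $\sigma_{fr}:\{1,\dots,p\}\to O(f,r)$ and $\sigma_{rf}:\{1,\dots,p\}\to O(r,f)$;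
- for $r,s\in\Pi$: a map $\sigma_{rs}:\mathbb Z/p\to O(r,s)$ whose restriction to $\mathbb Z/p\setminus\{0\}$ is onto.

**Step 2: cutting the cells into labelled full pieces.** The cells of the base are treated in five cases. The pieces in (i) and (ii) lie below their labels; the labels in (iii), (iv) and half of (v) are assigned by decree.

(i) $[f,g]$ with $f,g\in E$. The pieces are the nonzero elements $\ell\wedge[f,g]$, $\ell\in L$, labelled $\ell$. They are full by Lemma 4(d), applied to $f$ and to $g$. If $f=g$, the only piece below $d$ is $\ell_f\wedge[f,f]=f$: by Lemma 4(b), $[f,f]\wedge d=f$, and $f\le\ell_f$.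

(ii) $[f,r^j]$ and $[r^j,f]$ with $f\in E_r$. In $[f,r^j]$ the pieces are the elements $\ell\wedge[f,r^j]$, labelled $\ell$, for those $\ell\in L_o$ with $r\le c_0(\ell\wedge c_1f)$. They cover the cell: by exactness and (3), all other $\ell\in L_o$ satisfy $\ell\wedge[f,r]=0$, and $[f,r]\wedge d=0$. They are full: axiom 3 gives
$$c_0(\ell\wedge c_1f\wedge c_0r^j)=c_0(\ell\wedge c_1f)\wedge c_0r^j=c_0r^j\neq0,$$
since $r^j\le r\le c_0(\ell\wedge c_1f)$; in particular the piece is nonzero, and its $c_1$-image is $c_1f$ by Lemma 4(d).
In $[r^j,f]$ the pieces are the elements $\ell\wedge[r^j,f]$, labelled $\ell$, for those $\ell\in L_o$ with $r\le c_1(\ell\wedge c_0f)$. All other $\ell\in L_o$ satisfy $\ell\wedge[r,f]=0$, and $[r,f]\wedge d=0$, so these cover the cell. They are full, since $c_1(\ell\wedge c_0f\wedge c_1r^j)=c_1(\ell\wedge c_0f)\wedge c_1r^j=c_1r^j\ne0$, and their $c_0$-image is $c_0f$ by Lemma 4(d).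

(iii) $[f,r^j]$ and $[r^j,f]$ with $f\in E\setminus E_r$. One piece each, full by Lemma 4(c), labelled $\sigma_{fr}(j)$ and $\sigma_{rf}(j)$ respectively.

(iv) $[r^j,s^k]$ with $(r,j)\ne(s,k)$. One piece, full by Lemma 4(c), labelled $\sigma_{rs}(k-j)$.

(v) $[r^j,r^j]$. The piece $r^j$, labelled $\ell_r$, and, if nonzero, the piece $[r^j,r^j]\wedge-d$, labelled $\sigma_{rr}(0)$. Both are full by Lemma 4(e).

Each base element $b$ is one of the pieces of $[b,b]$, so by Lemma 4(f) the joins of pieces form a finite subalgebra $B$ of $A$.

**Step 3: labels respect the diagonal.** Every piece is $\le d$ or $\le-d$, and it is $\le d$ iff its label is in $L_d$. In (i) and (ii) the piece lies below its label. In (iii) and (iv) the cell is disjoint from $d$ by Lemma 4(b), and the label is in $L_o$. In (v) this holds by definition.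

## 8. Rows and columns see the right labels

**Lemma 7.** For each base element $b$ and $i\in\{0,1\}$, the set of labels of pieces lying below $c_ib$ is exactly $\lambda_i(b)$.

*Proof.* The pieces below $c_1b$ are those in the cells $[b,b']$, and the pieces below $c_0b$ are those in the cells $[b',b]$, with $b'$ in the base.

**Step 1: no wrong labels.** Let $x\le c_ib$ be a piece with label $\ell$. In cases (i), (ii), and for $x=r^j$ in (v), we have $0\ne x\le\ell\wedge c_ib$, so $\ell\in\lambda_i(b)$ by (2). In the remaining cases let $a$ be the element of $E\cup\Pi$ with $b\le a$. The label was chosen from $O(a,a')$ (if $i=1$) or $O(a',a)$ (if $i=0$) for some $a'\in E\cup\Pi$. So $\ell\wedge c_ia\ne0$, and $\ell\in\lambda_i(a)=\lambda_i(b)$ by (2).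

**Step 2: no missing labels in the row or column of an atom.** Let $b=f\in E$ and $\ell\in\lambda_1(f)$. By (2), $\ell\wedge c_1f\ne0$, so $\ell\wedge[f,a']\neq0$ for some $a'\in E\cup\Pi$. If $a'\in E$, the piece $\ell\wedge[f,a']$ from (i) has label $\ell$. Let $a'=r\in\Pi$. Then $\ell\in L_o$, as $[f,r]\wedge d=0$. If $f\in E_r$, then $r\wedge c_0(\ell\wedge c_1f)\ne0$ by (3), so $r\le c_0(\ell\wedge c_1f)$ by exactness, and (ii) supplies a piece of $[f,r^1]$ labelled $\ell$. If $f\notin E_r$, then $\ell\in O(f,r)$, so $\sigma_{fr}(j)=\ell$ for some $j$, and $[f,r^j]$ is labelled $\ell$ by (iii).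

Now let $\ell\in\lambda_0(f)$. Then $\ell\wedge[a',f]\ne0$ for some $a'\in E\cup\Pi$. If $a'\in E$, use (i). If $a'=r\in\Pi$, then $\ell\in L_o$. If $f\in E_r$, then $r\wedge c_1(\ell\wedge c_0f)\neq0$ by (3), so $r\le c_1(\ell\wedge c_0f)$, and (ii) supplies a piece of $[r^1,f]$ labelled $\ell$. If $f\notin E_r$, then $\sigma_{rf}(j)=\ell$ for some $j$, and $[r^j,f]$ is labelled $\ell$ by (iii).

**Step 3: no missing labels in the row or column of a part of a large block.** This is where the absence of bad elements is used. Let $b=r^j$ and $\ell\in\lambda_1(r^j)=\lambda_1(r)$. If $\ell\in L_d$, then $\ell=\ell_r$, the label of $r^j\le c_1r^j$. Otherwise $(1,\ell)\in N(r)$. If $(1,\ell)\in G(r)$, then $r\le c_1(\ell\wedge c_0f)$ for some $f\in E_r$, and $[r^j,f]$ has a piece labelled $\ell$ by (ii). If $(1,\ell)\notin G(r)$, then, since $r$ is not bad, $\ell\in O(r,s)$ for some $s\in\Pi$. Choose $q\in\mathbb Z/p\setminus\{0\}$ with $\sigma_{rs}(q)=\ell$ and let $k\equiv j+q$. Then $k\not\equiv j$, so $(s,k)\ne(r,j)$, and $[r^j,s^k]$ is labelled $\sigma_{rs}(k-j)=\ell$ by (iv).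

Let $b=r^k$ and $\ell\in\lambda_0(r)$. If $\ell\in L_d$, then $\ell=\ell_r$, the label of $r^k$. Otherwise $(0,\ell)\in N(r)$. If $(0,\ell)\in G(r)$, then $r\le c_0(\ell\wedge c_1f)$ for some $f\in E_r$, and $[f,r^k]$ has a piece labelled $\ell$ by (ii). If $(0,\ell)\notin G(r)$, then, since $r$ is not bad, $\ell\in O(s,r)$ for some $s\in\Pi$. Choose $q\in\mathbb Z/p\setminus\{0\}$ with $\sigma_{sr}(q)=\ell$ and let $j\equiv k-q$. Then $(s,j)\neq(r,k)$, and $[s^j,r^k]$ is labelled $\sigma_{sr}(k-j)=\ell$ by (iv). $\square$

*Proof of Proposition 5, except for the bound.* For $y\in P$ let $h(y)$ be the join of all pieces whose label is $\le y$.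

**Step 1: $h$ is a Boolean homomorphism with $h(d)=d$.** The pieces partition $1$, and each label is an atom of $P$, so it is below exactly one of $y,-y$, and it is below $y\wedge y'$ iff it is below both. So $h$ is a Boolean homomorphism. By Step 3 of Section 7, $h(d)$ is the join of the pieces below $d$, which is $d$.

**Step 2: $h$ is injective.** Let $\ell\in L$. By Lemma 4(a), $d\wedge c_1\ell\neq0$, so $b\wedge c_1\ell\ne0$ for some base element $b$. Hence $\ell\in\lambda_1(b)$ by (2), and Lemma 7 gives a piece labelled $\ell$. So $h(\ell)\ne0$ for every atom $\ell$ of $P$.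

**Step 3: $h$ preserves $c_i$ as far as $P$ can see.** Let $x,c_ix\in P$. Let $q$ be any piece, $\ell$ its label, and $b$ the base element with $q\le c_ib$. Each piece $q'$ below $c_ib'$ has $c_iq'=c_ib'$ by fullness. So $c_ih(x)$ is the join of the $c_ib'$ over those base elements $b'$ for which some piece below $c_ib'$ has a label $\le x$; and distinct $c_ib'$ are disjoint. Hence
$$q\le c_ih(x)\iff\text{some piece below }c_ib\text{ has a label}\le x\iff\text{some }\ell'\in\lambda_i(b)\text{ has }\ell'\le x,$$
the last equivalence by Lemma 7. We show that this is equivalent to $\ell\le c_ix$, that is, to $q\le h(c_ix)$. Note that $\ell\in\lambda_i(b)$ by Lemma 7.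

If such an $\ell'$ exists, then $b\le c_i\ell'\le c_ix$, so $c_ib\le c_ix$. By (2), $0\neq\ell\wedge c_ib\le\ell\wedge c_ix$. As $\ell$ is an atom of $P$ and $c_ix\in P$, we get $\ell\le c_ix$.

Conversely, let $\ell\le c_ix$. Since $x$ is the join of the labels below it, $b\le c_i\ell\le c_ix=\bigvee_{\ell'\le x}c_i\ell'$. So $b\wedge c_i\ell'\ne0$ for some label $\ell'\le x$, and $\ell'\in\lambda_i(b)$ by homogeneity.

Thus $c_ih(x)$ and $h(c_ix)$, both joins of pieces, contain the same pieces and are equal.

## 9. The size of the finite subalgebra

This section proves the last sentence of Proposition 5. It is needed only for Theorem D.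

Let $n=|L_d|\ge1$. For a configuration let $e=|E|$ and $w_g$ be as in Lemma 6.

**Step 1: the start.** A member $b$ of the initial partition of $d$ is determined by $\ell_b$, $\lambda_0(b)\cap L_o$ and $\lambda_1(b)\cap L_o$, so there are at most $n4^m$ members. Each small one splits into at most $m$ atoms. So initially $e+\sum_gw_g\le mn4^m$.

**Step 2: one step.** A step treating $r$ with $|G(r)|=g$ cuts $r$ by $2me$ elements, hence into at most $4^{me}$ parts. Each part contributes one member to $\Pi$, counted in some $w_{g'}$ with $g'>g$, or at most $m$ atoms to $E$. So the step lowers $w_g$ by $1$, leaves $w_{g'}$ for $g'<g$ unchanged, and increases $e$ and the $w_{g'}$ with $g'>g$ by nonnegative amounts of total at most $m4^{me}$.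

**Step 3: a finite computable forest.** Call any vector arising from $(e,w_0,\dots,w_{2m})$ by a change of this form, for some $g$ with $w_g\ge1$, a successor of it. Each vector has finitely many successors, and they can be listed effectively. Along successors $w$ decreases lexicographically, so there is no infinite path. Take as roots the finitely many vectors with $e+\sum_gw_g\le mn4^m$. By König's lemma the forest of all paths from the roots is finite, so it can be computed from $(n,m)$ by listing successors until none are left. Let $S(n,m)$ be the maximum of $e+p\sum_gw_g$ over its nodes.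

**Step 4: the bound.** The final configuration is a node, so the base has at most $S=S(n,m)$ elements. Every cell has at most $m+1$ pieces: in (i) there is at most one piece below $d$ and at most $m$ others; in (ii) there are at most $m$; in (iii) and (iv) one; in (v) at most $2\le m+1$. So $B$ has at most $(m+1)S^2$ atoms and at most $2^{(m+1)S^2}$ elements. Since $|P|=2^{n+m}$, let $\beta(N)$ be the maximum of $2$ and all $2^{(m+1)S(n,m)^2}$ with $n,m\ge1$ and $2^{n+m}\le N$. This is computable and nondecreasing, and the value $2$ covers the case $d=1$. $\square$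

## 10. From one simple algebra to all subvarieties: Theorem A

*Proof of Theorem A.* Let $V\subseteq\mathsf{CA}_2$ be a variety and let $s=t$ be an equation failing in $V$.

**Step 1: fail in a simple algebra.** The equation fails in some $A\in V$. Since $A$ embeds in $\prod_xA_x$ (Lemma 2), it fails in some $A_x$, which is simple and is in $V$ as a quotient of $A$. Say it fails under $\bar a$.

**Step 2: move to a finite subalgebra.** Let $P$ be the finite Boolean subalgebra of $A_x$ generated by $d$ and the values under $\bar a$ of all subterms of $s$ and $t$. Take $B$ and $h$ from Proposition 5. By induction, $u(h(\bar a))=h(u(\bar a))$ for all subterms $u$: variables are clear; the Boolean operations and constants are preserved by $h$, and so is $d$; and for $u=c_iu'$ both $u'(\bar a)$ and $c_iu'(\bar a)$ are in $P$, so $h(c_iu'(\bar a))=c_ih(u'(\bar a))=c_iu'(h(\bar a))$. Since $h$ is injective, $s(h(\bar a))\neq t(h(\bar a))$ in $B$.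

**Step 3: $B$ is in $V$.** $B$ is a finite subalgebra of $A_x\in V$, so $B\in V$. It is simple, as a subalgebra of a simple algebra.

So every equation failing in $V$ fails in a finite simple member of $V$; that is, $V$ is generated by its finite simple algebras. Subvarieties of $\mathsf{RCA}_2$ are subvarieties of $\mathsf{CA}_2$, so the second statement follows. $\blacksquare$

## 11. Finite subalgebras of arbitrary algebras

**Theorem B.** For every $A\in\mathsf{CA}_2$ and finite $P_0\subseteq A$ there are a finite subalgebra $B$ of $A$ and an injection $P_0\to B$ preserving all basic operations whenever their arguments and values lie in $P_0$. Hence every existential sentence true in $A$ is true in some finite subalgebra of $A$. So every universal class of $\mathsf{CA}_2$-algebras has the same universal theory as its finite members, and every subquasivariety of $\mathsf{CA}_2$ is generated, as a quasivariety, by its finite members.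

A quasi-identity is a universally quantified implication from a finite conjunction of equations to an equation; for example, $c_0x=0\to x=0$. A quasivariety is a class defined by quasi-identities.

For $z\in Z$ write $A|_z$ for the algebra on $\{a\in A:a\le z\}$ with top $z$, relative complement, the operations $c_i$, and constant $d\wedge z$. It is a quotient of $A$ by $a\mapsto z\wedge a$, because $c_i(z\wedge a)=z\wedge c_ia$. If $z_1,\dots,z_k\in Z$ are pairwise disjoint with join $1$, then $a\mapsto(z_j\wedge a)_j$ is an isomorphism $A\cong\prod_jA|_{z_j}$. For a product of two squares and $z=(1,0)$, $A|_z$ is the first factor.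

*Proof.* If $A$ is trivial, take $B=A$ and the inclusion. Let $A$ be nontrivial. Enlarge $P_0$ to a finite Boolean subalgebra $P$ of $A$ with $d\in P$, and let $Z_0$ be the finite Boolean subalgebra of $Z$ generated by all $c_0c_1a$, $a\in P$.

**Step 1: work in each simple quotient.** Fix an ultrafilter $x$ of $Z$. The image $P_x$ of $P$ in $A_x$ is a finite Boolean subalgebra containing $d$. Proposition 5 gives a finite subalgebra $B_x$ of $A_x$ and $h_x:P_x\to B_x$. If $a,c_ia\in P$, then $a/\theta_x$ and $c_i(a/\theta_x)=(c_ia)/\theta_x$ lie in $P_x$, so $h_x((c_ia)/\theta_x)=c_ih_x(a/\theta_x)$.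

**Step 2: lift $B_x$ to a neighborhood of $x$.** Choose preimages in $A$ of the atoms of $B_x$. Finitely many equations express that these atoms are disjoint, join to $1$, and determine $d$ and the $c_i$ of each atom (as joins of atoms). They hold modulo $\theta_x$, so they hold after meeting with some $z_x\in x$. Sending $b\in B_x$ to the meet of $z_x$ with the join of the chosen preimages of the atoms below $b$ is therefore a homomorphism $g_x:B_x\to A|_{z_x}$; for $c_i$ one uses that $c_i$ distributes over finite joins. Making $z_x$ smaller within $x$, we may assume that $z_x$ is below the atom of $Z_0$ that belongs to $x$.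

**Step 3: glue.** Every ultrafilter $x$ of $Z$ contains its own $z_x$, so by compactness of the Stone space of $Z$ finitely many of the $z_x$ have join $1$. Subtracting from each one the union of the earlier ones and discarding zeros, we obtain pairwise disjoint nonzero $z_1,\dots,z_k\in Z$ with join $1$ and $z_j\le z_{x_j}$ for suitable $x_j$. (We do not claim $z_j\in x_j$.) Then $g_j(b)=z_j\wedge g_{x_j}(b)$ is a homomorphism $B_{x_j}\to A|_{z_j}$. As $B_{x_j}$ is simple and $A|_{z_j}$ is nontrivial, it is injective by Lemma 3(c). Since $A\cong\prod_jA|_{z_j}$, the set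
$$B=\Bigl\{\bigvee_jg_j(b_j):b_j\in B_{x_j}\Bigr\}$$
is a finite subalgebra of $A$. Put $h(a)=\bigvee_jg_j(h_{x_j}(a/\theta_{x_j}))$ for $a\in P$. By Step 1, $h$ preserves the Boolean operations, $d$, and $c_i$ whenever $a,c_ia\in P$.

**Step 4: $h$ is injective.** Let $0\neq a\in P$. Then $c_0c_1a\ne0$, so $z_j\wedge c_0c_1a\neq0$ for some $j$. Now $z_j\le z_{x_j}\le\zeta$, where $\zeta$ is the atom of $Z_0$ with $\zeta\in x_j$. Since $c_0c_1a\in Z_0$ meets $\zeta$, we get $\zeta\le c_0c_1a$, so $c_0c_1a\in x_j$, and $a/\theta_{x_j}\ne0$ by Lemma 2. As $h_{x_j}$ and $g_j$ are injective, $h(a)\ne0$. So the Boolean homomorphism $h$ is injective; restrict it to $P_0$.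

**Step 5: the consequences.** Let $A\models\exists\bar v\,\varphi(\bar v)$ with $\varphi$ quantifier-free and witness $\bar a$. Let $P_0$ contain the values of all subterms occurring in $\varphi$. Then $h$ commutes with the evaluation of these terms and is injective, so each equation in $\varphi$ has the same truth value at $\bar a$ in $A$ and at $h(\bar a)$ in $B$; hence $h(\bar a)$ witnesses $\varphi$ in $B$. If a universal sentence (in particular a quasi-identity) fails in a member $A$ of a class closed under subalgebras, then its negation is an existential sentence true in $A$, so it fails in a finite subalgebra of $A$, which lies in the class. $\blacksquare$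

## 12. Jankov terms, the lattice of subvarieties, and decidability

**Definition 10.** Let $B$ be a finite simple $\mathsf{CA}_2$-algebra. Take variables $v_b$ ($b\in B$), and let $s_k=t_k$ run over the finitely many equations stating that $b\mapsto v_b$ preserves all operations and constants. The Jankov term of $B$ is
$$J_B=-c_0c_1\bigvee_k(s_k\oplus t_k),$$
where $\oplus$ is symmetric difference.

**Example.** For $B=\{0,1\}$ with $d=1$, the list contains $v_0=0$, $v_1=1$, $v_1=d$. If a simple $A$ satisfies all the equations under some assignment, then $d=1$ in $A$, so $A=\{0,1\}$ by Section 4.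

In a simple $A$, $c_0c_1y$ is $0$ if $y=0$ and $1$ otherwise. So $J_B(\bar a)\neq0$ iff $\bigvee_k(s_k\oplus t_k)=0$ under $\bar a$, iff $b\mapsto a_b$ is a homomorphism $B\to A$; such a homomorphism is injective by Lemma 3(c). Hence for every class $\mathcal K$ of simple algebras,
$$J_B=0\text{ fails in }\mathcal K\iff B\text{ embeds in a member of }\mathcal K. \tag{6}$$

**Theorem C.** Let $\mathbb F$ be the poset of isomorphism types of finite simple $\mathsf{CA}_2$-algebras ordered by embeddability. Then $V\mapsto\mathbb F\cap V$ is an isomorphism from the lattice of subvarieties of $\mathsf{CA}_2$ onto the lattice of downsets of $\mathbb F$. It restricts to an isomorphism between the lattice of subvarieties of $\mathsf{RCA}_2$ and that of downsets of $\mathbb F\cap\mathsf{RCA}_2$.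

*Proof.* **Step 1: the map is an order embedding.** Embeddability is a partial order on isomorphism types of finite algebras: if two finite algebras embed in each other, they have the same size and the embeddings are isomorphisms. $\mathbb F\cap V$ is a downset, since $V$ is closed under subalgebras. By Theorem A each variety is generated by its finite simple members, so $V\subseteq W$ iff $\mathbb F\cap V\subseteq\mathbb F\cap W$.

**Step 2: the map is onto.** Let $\mathcal D$ be a downset and $V$ the variety generated by $\mathcal D$. Clearly $\mathcal D\subseteq\mathbb F\cap V$. If $B\in\mathbb F\cap V$, then $J_B=0$ fails in $B\in V$ by (6), hence fails in some member of $\mathcal D$, because equations valid in $\mathcal D$ are valid in $V$. By (6), $B$ embeds in a member of $\mathcal D$, so $B\in\mathcal D$. Thus $\mathbb F\cap V=\mathcal D$.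

**Step 3: the representable case.** $\mathbb F\cap\mathsf{RCA}_2$ is a downset of $\mathbb F$, so its downsets are the downsets of $\mathbb F$ contained in it. If $V\subseteq\mathsf{RCA}_2$, then $\mathbb F\cap V\subseteq\mathbb F\cap\mathsf{RCA}_2$; and a downset $\mathcal D\subseteq\mathbb F\cap\mathsf{RCA}_2$ generates a subvariety of $\mathsf{RCA}_2$. So the isomorphism restricts as stated. $\blacksquare$

**Theorem D.** For a subvariety $V\subseteq\mathsf{CA}_2$, the equational theory of $V$ is decidable iff the set of finite simple algebras in $V$ is decidable. In particular every finitely axiomatizable subvariety of $\mathsf{CA}_2$ has a decidable equational theory.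

Finite algebras are given here by their operation tables.

*Proof.* **Step 1: from finite simple algebras to equations.** Suppose an equation with $k$ subterms fails in $V$. In the proof of Theorem A, $P$ is generated by at most $k+1$ elements, so $|P|\le2^{2^{k+1}}$, and the equation fails in a simple member of $V$ of size at most $\beta(2^{2^{k+1}})$, as $\beta$ is nondecreasing. This number is computable. So to decide whether an equation holds in $V$, list up to isomorphism the finitely many simple algebras of at most this size, select those in $V$, and test the equation in each.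

**Step 2: from equations to finite simple algebras.** It is decidable whether a finite algebra is a simple $\mathsf{CA}_2$-algebra. We claim that a finite simple $B$ is in $V$ iff $V\not\models J_B=0$. If $B\in V$, the equation fails in $B$ by (6). If it fails in $V$, then by Theorem A it fails in a simple member of $V$, in which $B$ embeds by (6), so $B\in V$. Hence a decision procedure for the equational theory decides membership of $B$ in $V$.

**Step 3: finitely axiomatizable varieties.** If $V$ is finitely axiomatizable, membership of a finite algebra in $V$ is decidable by checking the axioms, and Step 1 applies. $\blacksquare$
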